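# A selective ultrafilter Tukey below, but not Rudin–Keisler below, an ultrafilter that is not of top type

## 1. The top Tukey type, where counting is enough

Throughout, *ultrafilter* means nonprincipal ultrafilter on $\omega$, or on another countably infinite set, which we may identify with $\omega$ by a bijection. When principal ultrafilters are allowed, I will say so. $A\subseteq^*B$ means that $A\setminus B$ is finite.

**Definition (directed sets, Tukey maps).** A poset $D$ is *directed* if any two members have an upper bound. A subset of $D$ is *unbounded* if it has no upper bound in $D$. A map $f:D\to E$ between directed sets is a *Tukey map* if it sends unbounded sets to unbounded sets. We write $D\le_T E$ if there is one, $D\equiv_T E$ if $D\le_TE\le_TD$, and $D<_TE$ if $D\le_T E$ and $E\not\le_T D$. (Equivalently to $D\le_TE$, some map $E\to D$ sends cofinal sets to cofinal sets; we will not need this.)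

Compositions of Tukey maps are Tukey, so $\le_T$ is transitive. An ultrafilter $\mathcal U$ is directed by *reverse* inclusion. So $\mathcal Y\subseteq\mathcal U$ is bounded iff some $A\in\mathcal U$ is contained in every member of $\mathcal Y$. The set $[\kappa]^{<\omega}$ of finite subsets of $\kappa$ is directed by inclusion, and a family of finite sets is bounded there iff its union is finite.

Two examples to keep in mind:

* If $i:D\to\kappa$ is injective, then $x\mapsto\{i(x)\}$ is Tukey from $D$ to $[\kappa]^{<\omega}$. Indeed, finite subsets of a nonempty directed set are bounded, so an unbounded set is infinite, and its image is an infinite set of singletons, which is unbounded. In particular $\mathcal W\le_T[\mathfrak c]^{<\omega}$ for every ultrafilter $\mathcal W$.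
* $[\omega_1]^{<\omega}\le_T[\mathfrak c]^{<\omega}$ by the inclusion map.

**Definition (Rudin–Keisler order, selectivity).** For $f:\omega\to\omega$ put $f(\mathcal U)=\{A\subseteq\omega:f^{-1}(A)\in\mathcal U\}$. We write $\mathcal V\le_{RK}\mathcal U$ if $\mathcal V=f(\mathcal U)$ for some $f$. An ultrafilter $\mathcal V$ is *selective* if for every partition of $\omega$ into pieces not belonging to $\mathcal V$, some $A\in\mathcal V$ meets each piece in at most one point.

If $\mathcal V=f(\mathcal U)$, then $D\mapsto f^{-1}(D)$ is a Tukey map $\mathcal V\to\mathcal U$: if $A\in\mathcal U$ is contained in $f^{-1}(D)$ for all $D\in\mathcal Y$, then $f[A]\in\mathcal V$ is contained in all $D\in\mathcal Y$. So $\mathcal V\le_{RK}\mathcal U$ implies $\mathcal V\le_T\mathcal U$. The subject of these notes is the converse when $\mathcal V$ is selective.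

**Definition (the cardinal $\mathfrak p$).** A family of subsets of $\omega$ has the *strong finite intersection property* if all its finite intersections are infinite. A *pseudo-intersection* of the family is a set that is $\subseteq^*$ each of its members. $\mathfrak p$ is the least size of a family with the strong finite intersection property and no infinite pseudo-intersection.

We have $\mathfrak p\ge\omega_1$, so CH implies $\mathfrak p=\mathfrak c$. PFA implies MA, hence also $\mathfrak p=\mathfrak c$.

Without further restrictions on $\mathcal U$, the converse fails by counting.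

**Proposition 1.** Assume $\mathfrak p=\mathfrak c$. There is an ultrafilter $\mathcal U\equiv_T[\mathfrak c]^{<\omega}$. Every ultrafilter is Tukey below it. There are $2^{\mathfrak c}$ selective ultrafilters, and at most $\mathfrak c$ of them are Rudin–Keisler below $\mathcal U$.

*Proof.* **Step 1: an ultrafilter of top type.** Start from an independent family $\{A_\alpha:\alpha<\mathfrak c\}$ on a countable set $I$: any finitely many $A_\alpha$'s and complements of other $A_\beta$'s have infinite intersection. For instance, let $I$ be the set of pairs $(F,\mathcal S)$ with $F\in[\omega]^{<\omega}$ and $\mathcal S\subseteq\mathcal P(F)$, and for $x\subseteq\omega$ let $A_x=\{(F,\mathcal S):x\cap F\in\mathcal S\}$. Given distinct $x_1,\dots,x_k,y_1,\dots,y_m$, every $F$ large enough to separate them, with $\mathcal S=\{x_i\cap F:i\le k\}$, gives a point in all $A_{x_i}$ and in no $A_{y_j}$.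

Consider all sets $A_\alpha$ and all sets $I\setminus\bigcap_{\alpha\in s}A_\alpha$ with $s\subseteq\mathfrak c$ infinite. Finite intersections are infinite: given $\alpha_1,\dots,\alpha_k$ and $s_1,\dots,s_m$, pick $\beta_j\in s_j\setminus\{\alpha_1,\dots,\alpha_k\}$. The intersection contains $\bigcap_iA_{\alpha_i}\cap\bigcap_j(I\setminus A_{\beta_j})$. Let $\mathcal U$ be an ultrafilter containing all these sets. The map $F\mapsto\bigcap_{\alpha\in F}A_\alpha$ (with $\emptyset\mapsto I$) is Tukey from $[\mathfrak c]^{<\omega}$ to $\mathcal U$: if $\mathcal F$ is unbounded, then $s=\bigcup\mathcal F$ is infinite, and a member of $\mathcal U$ contained in all images would be contained in $\bigcap_{\alpha\in s}A_\alpha\notin\mathcal U$. So $[\mathfrak c]^{<\omega}\le_T\mathcal U$. Since every ultrafilter $\mathcal W$ satisfies $\mathcal W\le_T[\mathfrak c]^{<\omega}$, we get $\mathcal U\equiv_T[\mathfrak c]^{<\omega}$ and $\mathcal W\le_T\mathcal U$.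

**Step 2: many selective ultrafilters.** Enumerate all subsets of $\omega$ as $(D_\delta)_{\delta<\mathfrak c}$ and all partitions of $\omega$ as $(P_\delta)_{\delta<\mathfrak c}$. By recursion on $\delta<\mathfrak c$ choose infinite sets $C_\sigma$ for $\sigma\in2^\delta$, which are $\subseteq^*$-decreasing along initial segments. Let $C_\emptyset=\omega$. Given $C_\sigma$ with $\sigma\in2^\delta$, split it into infinite sets $E_0,E_1$ and choose an infinite $C_{\sigma^\frown i}\subseteq E_i$ that

* is contained in $D_\delta$ or in $\omega\setminus D_\delta$, and
* lies in one piece of $P_\delta$ or meets each piece in at most one point. (If some piece has infinite intersection with the current set, take this intersection. Otherwise the current set meets infinitely many pieces; pick one point from each piece that it meets.)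

At limit $\delta$ let $C_\sigma$ be an infinite pseudo-intersection of $\{C_{\sigma\restriction\xi}:\xi<\delta\}$. It exists because $|\delta|<\mathfrak p$ and the family is $\subseteq^*$-decreasing. For $f\in2^{\mathfrak c}$ let $\mathcal V_f=\{D:\exists\delta\ C_{f\restriction\delta}\subseteq^*D\}$. This is a filter of infinite sets containing the cofinite sets. It is an ultrafilter by the first item, and selective by the second: if no piece of $P_\delta$ is in $\mathcal V_f$, then $C_{f\restriction(\delta+1)}\in\mathcal V_f$ meets each piece at most once. If $f,f'$ first differ at $\delta$, then $\mathcal V_f,\mathcal V_{f'}$ contain disjoint sets. So there are $2^{\mathfrak c}$ of them.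

**Step 3: counting.** Each $\mathcal V\le_{RK}\mathcal U$ is $f(\mathcal U)$ for one of $\mathfrak c$ functions $f$. $\square$

The $\mathcal U$ of Proposition 1 satisfies $[\omega_1]^{<\omega}\le_T[\mathfrak c]^{<\omega}\le_T\mathcal U$. What changes if we exclude this, that is, if we demand $[\omega_1]^{<\omega}\not\le_T\mathcal U$? This is Question 35 of "Cofinal Types Of Ultrafilters" (https://github.com/dilip-raghavan/dilip-raghavan.github.io), which has two parts.

1. Assume PFA. Let $[\omega_1]^{<\omega}\not\le_T\mathcal U$ and let $\mathcal V\le_T\mathcal U$ be selective. Is it true that $\mathcal V\le_{RK}\mathcal U$?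
2. Is it consistent with ZFC + CH that for every $\mathcal V\le_T\mathcal U<_T[\omega_1]^{<\omega}$, if $\mathcal V$ is selective, then $\mathcal V\le_{RK}\mathcal U$?

## 2. A counterexample from $\mathfrak p=\mathfrak c$ answers both parts

Both answers are **no**. For (2) this means that ZFC + CH proves that a counterexample exists.

**Theorem 2.** Assume $\mathfrak p=\mathfrak c$. There are an ultrafilter $\mathcal U$ on a countable set $X$, a base $\mathcal G$ of $\mathcal U$ closed under finite intersections, and a selective ultrafilter $\mathcal V$ on $\omega$ such that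

* (i) if $B_j\in\mathcal G$ $(j<\omega)$ converge pointwise in $2^X$ to some $B\in\mathcal G$, then $\bigcap_{j\in J}B_j\in\mathcal U$ for some infinite $J\subseteq\omega$; consequently $[\omega_1]^{<\omega}\not\le_T\mathcal U$;
* (ii) $\mathcal V\le_T\mathcal U$;
* (iii) $\mathcal V\not\le_{RK}\mathcal U$.

(A bijection $X\to\omega$ transfers $\mathcal U$ to $\omega$.)

**Deduction of the answers.** Under PFA we have $\mathfrak p=\mathfrak c$, and Theorem 2 is a counterexample to (1). Under CH we have $\mathfrak p=\mathfrak c$ too, and $|\mathcal U|=\mathfrak c=\omega_1$, so $\mathcal U\le_T[\omega_1]^{<\omega}$ by the first example in Section 1. With (i) and (ii), $\mathcal V\le_T\mathcal U<_T[\omega_1]^{<\omega}$, where $\mathcal V$ is selective and $\mathcal V\not\le_{RK}\mathcal U$. So the statement in (2) is refuted by ZFC + CH. $\square$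

The rest of these notes proves Theorem 2. Two textbook facts will be used.

* **Bell's theorem.** A poset is *$\sigma$-centered* if it is a countable union of subsets such that any finitely many members of one subset have a common extension in the poset. For a $\sigma$-centered poset and fewer than $\mathfrak p$ dense sets there is a filter meeting all of them.
* **Ellis's theorem.** A nonempty compact Hausdorff space with an associative operation $*$ for which every map $\eta\mapsto\eta*\xi$ is continuous contains an idempotent.

## 3. Colors of points, of all pairs, and of pairs in finite blocks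

To get $\mathcal V\le_T\mathcal U$ we want a map that reads members of $\mathcal V$ off members of $\mathcal U$.

**Monotone maps.** *Suppose $g:\mathcal U\to\mathcal V$ is monotone ($A\subseteq A'$ implies $g(A)\subseteq g(A')$) and for each $D\in\mathcal V$ there is $Q_D\in\mathcal U$ with $g(Q_D)\subseteq D$. Then $D\mapsto Q_D$ is Tukey, so $\mathcal V\le_T\mathcal U$.* Indeed, if $A\in\mathcal U$ is contained in $Q_D$ for all $D\in\mathcal Y$, then $g(A)\subseteq g(Q_D)\subseteq D$ for all $D\in\mathcal Y$, so $g(A)$ bounds $\mathcal Y$.

*Colors of points.* If $g(A)=f[A]$ for a function $f$ on points, then every $D\in\mathcal V$ has $f^{-1}(D)\supseteq Q_D\in\mathcal U$. So $\mathcal V\subseteq f(\mathcal U)$, and two ultrafilters one of which contains the other are equal. This is the Rudin–Keisler case, which we must avoid.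

*Colors of pairs.* The natural next attempt is to color all pairs of points, $\chi:[X]^2\to\omega$, and read off $\{\chi(x,y):x\ne y\in A\}$. It fails.

**Proposition 3.** Let $\mathcal U$ be an ultrafilter on a countable set $X$, let $\chi:[X]^2\to\omega$, and let $\mathcal V$ be a selective ultrafilter such that for each $D\in\mathcal V$ there is $A\in\mathcal U$ with $\chi(x,y)\in D$ for all $x\ne y$ in $A$. Then $\mathcal V\le_{RK}\mathcal U$.

*Proof.* For $x\in X$ let $f_x(y)=\chi(x,y)$ if $y\ne x$, let $f_x(x)=0$, and let $\mathcal W_x=f_x(\mathcal U)$, an ultrafilter on $\omega$ that may be principal. If $D\in\mathcal V$ and $A$ is as in the hypothesis, then for every $x\in A$ we have $f_x^{-1}(D)\supseteq A\setminus\{x\}\in\mathcal U$, so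
$$D\in\mathcal W_x\quad\text{for all }x\in A. \tag{1}$$

Suppose first that $X_0=\{x:\mathcal W_x\text{ is principal}\}\in\mathcal U$, say $\mathcal W_x$ is generated by $\{n_x\}$. Let $h(x)=n_x$ on $X_0$ and let $h$ be arbitrary elsewhere. By (1), $h^{-1}(D)\supseteq A\cap X_0\in\mathcal U$ for each $D\in\mathcal V$. So $\mathcal V\subseteq h(\mathcal U)$, hence $\mathcal V=h(\mathcal U)$.

Otherwise $X_1=X\setminus X_0\in\mathcal U$. If $\mathcal W_x=\mathcal V$ for some $x$, then $f_x$ witnesses $\mathcal V\le_{RK}\mathcal U$. If not, pick $D_x\in\mathcal V\setminus\mathcal W_x$ for each $x\in X_1$. I claim there is $D\in\mathcal V$ with $D\subseteq^*D_x$ for all $x\in X_1$. Let $E_0=\omega$ and let $E_n$ be the intersection of the first $n$ sets $D_x$ in an enumeration. If $\bigcap_nE_n\in\mathcal V$, take it as $D$. Otherwise the nonempty sets among $\bigcap_nE_n$ and $E_n\setminus E_{n+1}$ $(n<\omega)$ form a partition with no piece in $\mathcal V$, so some $D\in\mathcal V$ meets each piece in at most one point. Then $D\setminus E_n\subseteq\bigcup_{m<n}(E_m\setminus E_{m+1})$ has at most $n$ points. This proves the claim. For $x\in X_1$, $\mathcal W_x$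 is nonprincipal and $D_x\notin\mathcal W_x$, so $D\notin\mathcal W_x$. But the set $A$ for this $D$ meets $X_1$, contradicting (1). $\square$

The culprit is visible: for one fixed $x$, the function $y\mapsto\chi(x,y)$ is defined on a set in $\mathcal U$. So let each point have only finitely many colored partners. Partition $X$ into finite *blocks* and color only pairs inside a block. If all blocks had at most $m$ points, this would be useless: $X$ would be a union of $m$ sets meeting each block at most once, one of them would be in $\mathcal U$, and it contains no colored pair at all. So the blocks must have unbounded size. We take all of them.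

## 4. Blocks, blow-ups and good pairs

Let $X=\bigsqcup_{n<\omega}b_n$, where the blocks $b_n$ are finite and nonempty. Each block carries a coloring $\chi$ of its pairs by elements of $\omega$, and every finite nonempty complete graph with edges colored by elements of $\omega$ is isomorphic to some block. (There are countably many isomorphism types.) Pairs from different blocks have no color. For $A\subseteq X$ put
$$g(A)=\{\chi(x,y):x\ne y\in A\text{ in a common block}\}.$$
The map $g$ is monotone.

We will build a base $\mathcal G$ of $\mathcal U$ by recursion, together with a $\subseteq^*$-decreasing sequence of infinite sets $C\subseteq\omega$ generating $\mathcal V$. For $g$ to map $\mathcal U$ into $\mathcal V$ we want $C\subseteq^*g(B)$ for the sets $B$ built so far. This alone is too weak a promise to carry through a recursion. A pair of color $d$ in $B$ can be split by the next set $Z$ that we must decide, so we should ask for large sets in $B$ all of whose pairs have color $d$. And later sets $Q$ must have their colors restricted, so we must control all the colors in play when such sets are copied. This leads to the following notions.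

**Definition (embeddings and blow-ups).** An *embedding* of a block $b$ into a block $b'$ is a color-preserving injection $\theta:b\to b'$. $\mathrm{Emb}_b$ is the countable set of all embeddings of $b$ into blocks. For $r\ge2$, a *$(d,r)$-blow-up* of $b$ in a block $b'$ is a tuple $E=(\theta^\lambda)_{\lambda<r}$ of maps $b\to b'$ such that for all $(x,\lambda)\ne(x',\lambda')$ in $b\times r$ we have $\theta^\lambda(x)\ne\theta^{\lambda'}(x')$, and the color of this pair is
$$\chi(x,x')\ \text{ if }x\ne x',\qquad d=:d(E)\ \text{ if }x=x'.$$
The *fiber* over $x$ is $\{\theta^\lambda(x):\lambda<r\}$.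

Each $\theta^\lambda$ is an embedding, and the only new color in the image is $d$. *Example.* Let $b=\{x,y\}$ with $\chi(x,y)=5$. The image of a $(7,2)$-blow-up has four points. The pairs $\theta^0(x)\theta^1(x)$ and $\theta^0(y)\theta^1(y)$ have color $7$, and the four pairs $\theta^\lambda(x)\theta^{\mu}(y)$ have color $5$.

**Definition (assignments).** For $\mathcal G\subseteq\mathcal P(X)$, an *assignment* for $b$ from $\mathcal G$ is $\bar B=(B_x)_{x\in b}$ with $x\in B_x\in\mathcal G$ for all $x\in b$. A blow-up of $b$ is *in $\bar B$* if for each $x\in b$ its fiber over $x$ is contained in $B_x$.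

*Example.* If $x\in b\cap B$ with $B,X\in\mathcal G$, then $B_x=B$ and $B_y=X$ for $y\ne x$ is an assignment. A $(d,2)$-blow-up in it provides a pair of color $d$ inside $B$.

**Definition (good pairs).** $(\mathcal G,C)$ is *good* if $X\in\mathcal G\subseteq\mathcal P(X)$, $\emptyset\notin\mathcal G$, $\mathcal G$ is closed under finite intersections, $C\subseteq\omega$ is infinite, and

$(*)$ for every block $b$, assignment $\bar B$ for $b$ from $\mathcal G$ and $r\ge2$ there is $N$ such that for all $d\in C\setminus N$ there is a $(d,r)$-blow-up of $b$ in $\bar B$.

*A non-example.* Let $Z$ meet every block in exactly one point. Then $(\{X,Z\},C)$ is never good: for $x\in Z$, a fiber over $x$ has at least two points in one block, so it cannot lie in $Z$.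

**Lemma 4.**

* (a) $(\{X\},\omega)$ is good.
* (b) If $(\mathcal G,C)$ is good and $C'\subseteq^*C$ is infinite, then $(\mathcal G,C')$ is good.
* (c) If $(\mathcal G_\xi,C_\xi)$, $\xi<\delta$, are good ($\delta>0$), $(\mathcal G_\xi)_\xi$ is increasing, and $C$ is infinite with $C\subseteq^*C_\xi$ for all $\xi$, then $(\bigcup_\xi\mathcal G_\xi,C)$ is good.

Let $(\mathcal G,C)$ be good.

* (d) In $(*)$, for each $d\in C\setminus N$ there are infinitely many blocks carrying a $(d,r)$-blow-up of $b$ in $\bar B$.
* (e) Each $B\in\mathcal G$ meets infinitely many blocks, and $C\subseteq^*g(B)$.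

*Proof.* (a) The only assignment is constantly $X$. The graph on $b\times r$ with the required colors is isomorphic to a block, for every $d$.

(b) Increase $N$ so that also $C'\setminus N\subseteq C$.

(c) Finitely many members of $\bigcup_\xi\mathcal G_\xi$ lie in one $\mathcal G_\xi$, so the union is closed under finite intersections. It contains $X$ and omits $\emptyset$. An assignment for $b$ consists of finitely many sets, so it comes from one $\mathcal G_\xi$. As $(\mathcal G_\xi,C)$ is good by (b), $(*)$ follows.

(d) The idea is to embed a blow-up further, into blocks that see a new color. Let $d\in C\setminus N$ and let $E=(\theta^\lambda)_{\lambda<r}$ be a $(d,r)$-blow-up of $b$ in $\bar B$, into $b'$. For $y\in b'$ put $B'_y=B_x$ if $y=\theta^\lambda(x)$ for some $\lambda$. Then $x$ is unique, and $y\in B_x$ because $E$ is in $\bar B$. Put $B'_y=X$ for all other $y$. This is an assignment for $b'$. By $(*)$, for all large $d'\in C$ there is a $(d',2)$-blow-up $(\rho^0,\rho^1)$ of $b'$ in $\bar B'$, into $b''$ say. As $\rho^0$ is an embedding, $(\rho^0\circ\theta^\lambda)_{\lambda<r}$ is a $(d,r)$-blow-up of $b$ in $b''$. It is in $\bar B$,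 since $\rho^0(\theta^\lambda(x))\in B'_{\theta^\lambda(x)}=B_x$. The block $b''$ contains a pair of color $d'$, namely a fiber of $(\rho^0,\rho^1)$. Infinitely many $d'$ are available and each block has finitely many colors, so infinitely many blocks $b''$ arise.

(e) $B$ is nonempty; let $x\in B$, $x\in b$. Apply $(*)$ and (d) with $B_x=B$, $B_y=X$ for $y\ne x$, and $r=2$. For all large $d\in C$, in infinitely many blocks the fiber over $x$ is a pair of color $d$ contained in $B$. $\square$

Part (e) is the half of (ii) that says $g(B)\in\mathcal V$. Part (d) gives room: we can always work in fresh blocks.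

## 5. Bounding convergent sequences and restricting colors

The next lemma does two jobs: it adds a set below infinitely many members of a convergent sequence (for (i)), and it adds a set all of whose colors lie in the new $C'$ (for the other half of (ii)).

**Lemma 5** ($\mathfrak p=\mathfrak c$). Let $(\mathcal G,C)$ be good, $|\mathcal G|<\mathfrak c$, $B_j,B\in\mathcal G$ $(j<\omega)$, $B_j\to B$ pointwise. There are infinite $C'\subseteq C$, $J\subseteq\omega$ and $Q\subseteq B\cap\bigcap_{j\in J}B_j$ with $g(Q)\subseteq C'$ such that $(\mathcal G\cup\{B'\cap Q:B'\in\mathcal G\},C')$ is good.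

Simply taking an infinite intersection of $B_j$'s gives no control over it. We approximate $Q$ by finite sets $q\subseteq B$. Convergence helps exactly here: a finite $q\subseteq B$ is contained in almost all $B_j$.

*Proof.* **Step 1: the poset.** We set up finite approximations to $Q,J,C'$ with promises that will yield $(*)$. A *request* is a triple $(b,\bar B,r)$ with $\bar B$ an assignment for the block $b$ from $\mathcal G$ and $r\ge2$. There are fewer than $\mathfrak c$ requests. Conditions are $p=(q,a,s,\beta)$, where $q\subseteq X$, $a\subseteq\omega$, $s\subseteq C$ are finite, $\beta$ is a finite set of requests, and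
$$q\subseteq B\cap\bigcap_{j\in a}B_j,\qquad g(q)\subseteq s.$$
Let $p'\le p$ iff $q\subseteq q'$, $a\subseteq a'$, $\beta\subseteq\beta'$, $s'$ end-extends $s$ (that is, $s\subseteq s'$ and all elements of $s'\setminus s$ exceed all elements of $s$), and for all $d\in s'\setminus s$ and $(b,\bar B,r)\in\beta$ there is a $(d,r)$-blow-up of $b$ in $\bar B$ whose fibers over all $x\in b\cap q$ are contained in $q'$.

*Transitivity.* Let $p''\le p'\le p$, $d\in s''\setminus s$, $(b,\bar B,r)\in\beta$. If $d\in s'$, the blow-up given by $p'\le p$ has its fibers over $b\cap q$ in $q'\subseteq q''$. If $d\notin s'$, the blow-up given by $p''\le p'$ has its fibers over $b\cap q'\supseteq b\cap q$ in $q''$. The other clauses are clear.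

*$\sigma$-centeredness.* There are countably many triples $(q,a,s)$. Finitely many conditions with the same triple have a common extension: take the union of their $\beta$'s. No $d$ is added, so nothing has to be checked.

**Step 2: dense sets.** We show that the following sets of conditions are dense.

*$|s|\ge n$.* It suffices to add one element to $s$. Let $p$ be given. For $(b,\bar B,r)\in\beta$ let
$$B^*_x=B_x\cap B\cap\bigcap_{j\in a}B_j\ \ (x\in b\cap q),\qquad B^*_x=B_x\ \ (x\in b\setminus q).$$
This is an assignment from $\mathcal G$, since $q\subseteq B\cap\bigcap_{j\in a}B_j$. As $\beta$ is finite, by Lemma 4(d) there is $d\in C$, $d>\max s$, such that for each request in $\beta$ infinitely many blocks carry a $(d,r)$-blow-up of $b$ in $\bar B^*$. Choose one such blow-up for each request, in pairwise distinct blocks that do not meet $q$. Let $q'$ be $q$ together with the fibers of these blow-ups over the points $x\in b\cap q$. Then $q'\subseteq B\cap\bigcap_{j\in a}B_j$. A colored pair in $q'$ not contained in $q$ consists of two points in the image of one of the blow-ups. Either both lie in one fiber (color $d$), or they lie over distinct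 $x,x'\in b\cap q$, and the color is $\chi(x,x')\in g(q)\subseteq s$. So $g(q')\subseteq s\cup\{d\}$, and $(q',a,s\cup\{d\},\beta)$ is a condition. It extends $p$ by the choice of the blow-ups.

*$|a|\ge n$.* As $q\subseteq B$ is finite and $B_j\to B$ pointwise, $q\subseteq B_j$ for almost all $j$. Such $j$ can be added to $a$.

*$\rho\in\beta$*, for each request $\rho$. Add it.

*$q\cap B'\ne\emptyset$*, for each $B'\in\mathcal G$. By Lemma 4(e), $B'\cap B\cap\bigcap_{j\in a}B_j\in\mathcal G$ has a point in a block not meeting $q$. Adding it to $q$ creates no colored pair.

**Step 3: the generic objects.** There are fewer than $\mathfrak c=\mathfrak p$ of these dense sets. By Bell's theorem there is a filter $H$ meeting all of them. Let $Q,J,C'$ be the unions of the $q,a,s$ over $H$. Any two members of $H$ have a common extension in $H$. So any point of $Q$ and any $j\in J$ appear in one condition, which gives $Q\subseteq B\cap\bigcap_{j\in J}B_j$. Any two points of $Q$ appear in one condition, which gives $g(Q)\subseteq C'\subseteq C$. The sets $J,C'$ are infinite and $Q$ meets every $B'\in\mathcal G$. Hence $\mathcal G\cup\{B'\cap Q:B'\in\mathcal G\}$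 contains $X$, is closed under finite intersections and omits $\emptyset$.

**Step 4: $(*)$ for the new pair.** Let $\bar B'$ be an assignment for $b$ from the new family, and $r\ge2$. For each $x\in b$ there is $B_x\in\mathcal G$ such that $B'_x=B_x$, or $x\in Q$ and $B'_x=B_x\cap Q$. In both cases $x\in B_x$, so $(b,(B_x)_x,r)$ is a request. As $b$ is finite, we can choose $p\in H$ with this request in $\beta_p$ and $q_p\cap b=Q\cap b$. Let $N=\max s_p+1$ ($N=0$ if $s_p=\emptyset$). If $d\in C'\setminus N$, then $d\notin s_p$, and some $p''\le p$ in $H$ has $d\in s_{p''}$. By the definition of $p''\le p$ there is a $(d,r)$-blow-up of $b$ in $(B_x)_x$ whose fibers over all $x\in b\cap q_p=b\cap Q$ are contained in $q_{p''}\subseteq Q$. So it is in $\bar B'$. $\square$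

## 6. Deciding a set with a minimal idempotent

We must also decide every $Z\subseteq X$: add a set $K$ contained in $Z$ or disjoint from it. For (iii) we need more, namely to do this while retaining colors from a *prescribed* half of $C$, the half depending on the side that $K$ falls on.

**Lemma 6** ($\mathfrak p=\mathfrak c$). Let $(\mathcal G,C)$ be good, $|\mathcal G|<\mathfrak c$, $Z\subseteq X$, $Z^0=Z$, $Z^1=X\setminus Z$, $C=C^0\sqcup C^1$ with both parts infinite. There are $i\in\{0,1\}$, $K\subseteq Z^i$ and an infinite $C'\subseteq C^{1-i}$ such that $(\mathcal G\cup\{B\cap K:B\in\mathcal G\},C')$ is good.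

**The pigeonhole attempt.** Given a block $b$ with $n$ points, take a $(d,2^nr)$-blow-up $(\theta^\lambda)_\lambda$ in some assignment. There are $2^n$ possible vectors recording the sides of $Z$ on which the points $\theta^\lambda(x)$, $x\in b$, lie. So some $r$ of the $\theta^\lambda$ have the same vector. They form a $(d,r)$-blow-up in the same assignment, whose fiber over each $x$ lies in $Z^{s(x)}$ for a function $s:b\to2$. This stops short of what we need. For $(*)$ with assignments involving $K$, a point $x\in K$ must have fibers *inside $K$*. But $s$ depends on $d$ and the blow-up, and it has nothing to do with the side of $x$ itself. If $Z$ meets each block exactly once and $x\in Z$, then always $s(x)=1$, although $x\in Z^0$. So we want a notion of "typical copy" such that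

* the side $s(x)$ of typical copies of $x$ depends on $x$ only, and typical copies $\theta(x)$ satisfy $s(\theta(x))=s(x)$; then $K=\{x\in Z^i:s(x)=i\}$ reproduces itself;
* there are blow-ups with large colors from any chosen infinite part of $C$, all of whose $r$ coordinates are typical copies at the same time.

"Typical" will mean "almost all with respect to an ultrafilter." The first item will follow from an idempotent, the second from its minimality.

If $\eta$ is an ultrafilter on a set $I$ (principal ones are allowed in this section, except for $\mathcal D$ below), "for $\eta$-almost all $\theta$, $\varphi(\theta)$" means $\{\theta\in I:\varphi(\theta)\}\in\eta$. The ultrafilters on $I$ form a compact Hausdorff space with basic clopen sets $\{\eta:\mathcal A\in\eta\}$, $\mathcal A\subseteq I$.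

*Proof of Lemma 6.* **Step 1: a semigroup of coherent choices of copies.** Let $T_b$ be the set of ultrafilters $\eta_b$ on $\mathrm{Emb}_b$ containing $\{\theta:\theta(x)\in B_x\ \forall x\in b\}$ for all assignments $\bar B$ for $b$ from $\mathcal G$. All these sets contain the identity of $b$, so $T_b\ne\emptyset$. It is closed in the space of ultrafilters on $\mathrm{Emb}_b$. So $T=\prod_bT_b$ is nonempty, compact and Hausdorff. For $\eta,\xi\in T$ define $\eta*\xi$ by
$$\mathcal A\in(\eta*\xi)_b\iff\{\theta\in\mathrm{Emb}_b:\{\theta'\in\mathrm{Emb}_{b'}:\theta'\circ\theta\in\mathcal A\}\in\xi_{b'}\}\in\eta_b, \tag{2}$$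
where $b'$ is the codomain block of $\theta$. In words: for $\eta_b$-almost all $\theta$, for $\xi_{b'}$-almost all $\theta'$, $\theta'\theta\in\mathcal A$. As "almost all" quantifiers for ultrafilters commute with finite conjunctions and with negation, and respect supersets, $(\eta*\xi)_b$ is an ultrafilter.

*$\eta*\xi\in T$.* Let $\bar B$ be an assignment for $b$. For $\eta_b$-almost all $\theta$ we have $\theta(x)\in B_x$ for all $x$. For such $\theta$, with codomain $b'$, put $B'_{\theta(x)}=B_x$ and $B'_y=X$ for the other $y\in b'$, an assignment for $b'$. For $\xi_{b'}$-almost all $\theta'$ we have $\theta'(y)\in B'_y$ for all $y$, and hence $\theta'\theta(x)\in B_x$ for all $x$.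

*Associativity.* Unfolding (2), both $\mathcal A\in((\eta*\xi)*\zeta)_b$ and $\mathcal A\in(\eta*(\xi*\zeta))_b$ say
$$\{\theta:\{\theta':\{\theta'':\theta''\theta'\theta\in\mathcal A\}\in\zeta_{b''}\}\in\xi_{b'}\}\in\eta_b,$$
with $b'$ the codomain of $\theta$ and $b''$ the codomain of $\theta'$, which is also that of $\theta'\theta$.

*Continuity.* For fixed $\xi,b,\mathcal A$, the set $\{\eta:\mathcal A\in(\eta*\xi)_b\}$ is $\{\eta:\mathcal A_\xi\in\eta_b\}$ with $\mathcal A_\xi=\{\theta:\{\theta':\theta'\theta\in\mathcal A\}\in\xi_{b'}\}$ not depending on $\eta$. This is clopen, so $\eta\mapsto\eta*\xi$ is continuous.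

**Step 2: a minimal idempotent $w$.** For idempotents write $u\le w$ iff $u*w=w*u=u$. We find an idempotent $w\in T$ such that every idempotent $u\le w$ in $T$ equals $w$. Among the nonempty closed left ideals ($T*L\subseteq L$) of $T$ there is a minimal one $L$, by Zorn's lemma, since $T$ is one and chains have nonempty intersection by compactness. $L$ is a compact subsemigroup; by Ellis's theorem let $w\in L$ be an idempotent. Let $u\le w$ be an idempotent. Then $u=u*w\in L$. The set $T*u\subseteq L$ is a left ideal and is closed, being a continuous image of the compact space $T$. By minimality $T*u=L\ni w$, say $w=t*u$. Then $w*u=t*u*u=t*u=w$, while $w*u=u$. So $u=w$.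

**Step 3: the self-reproducing set $K$.** For $x\in b$ let $s(x)$ be the $i\in\{0,1\}$ with $\{\theta\in\mathrm{Emb}_b:\theta(x)\in Z^i\}\in w_b$. Apply $w_b=(w*w)_b$ to the set $\mathcal A=\{\theta:\theta(x)\in Z^{s(x)}\}\in w_b$: for $w_b$-almost all $\theta$, for $w_{b'}$-almost all $\theta'$, $\theta'(\theta(x))\in Z^{s(x)}$. The inner statement says $s(\theta(x))=s(x)$. Thus
$$\{\theta\in\mathrm{Emb}_b:s(\theta(x))=s(x)\}\in w_b. \tag{3}$$
Let $K_i=\{x\in Z^i:s(x)=i\}$. By (3) and the definition of $s$,
$$x\in b,\ s(x)=i\ \Longrightarrow\ \{\theta\in\mathrm{Emb}_b:\theta(x)\in K_i\}\in w_b. \tag{4}$$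
We choose $i$ so that $K_i$ meets every $B\in\mathcal G$. Let $x\in B\in\mathcal G$, $x\in b$, $s(x)=i$. By (4) and the definition of $T_b$ (for the assignment with $B_x=B$ and $X$ elsewhere) some $\theta(x)$ lies in $B\cap K_i$. So every $B\in\mathcal G$ meets $K_0\cup K_1$. If there were $B^0,B^1\in\mathcal G$ with $B^0\cap K_0=\emptyset=B^1\cap K_1$, then $B^0\cap B^1\in\mathcal G$ would meet neither. So there is $i$ with $B\cap K_i\ne\emptyset$ for all $B\in\mathcal G$. Fix this $i$ and let $K=K_i\subseteq Z^i$. Now, with $i$ known, choose a nonprincipal ultrafilter $\mathcal D$ on $\omega$ with $C^{1-i}\in\mathcal D$. It will select the colors.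

**Step 4: adding blow-ups to the semigroup.** Fix $r\ge2$. Let $\mathbb E_b$ be the set of all blow-ups $(\theta^\lambda)_{\lambda<r}$ of $b$, of any color $d(E)$. Let $S_b$ be the set of ultrafilters on $\mathbb E_b$ containing
$$\{E:E\text{ is in }\bar B,\ d(E)\in D\}$$
for all assignments $\bar B$ for $b$ from $\mathcal G$ and all $D\in\mathcal D$. Finitely many such sets have nonempty intersection: intersect the assignments coordinatewise and intersect the sets $D$; as $C\in\mathcal D$, the set $D\cap C\in\mathcal D$ is infinite, so $(*)$ applies to some $d\in D\cap C$. Hence $S=\prod_bS_b$ is nonempty, compact and Hausdorff.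

*Composition.* Compose $\alpha\in\mathrm{Emb}_b\sqcup\mathbb E_b$ with codomain $b'$ and $\beta\in\mathrm{Emb}_{b'}\sqcup\mathbb E_{b'}$ coordinatewise, $(\beta\circ\alpha)^\lambda=\beta^\lambda\circ\alpha^\lambda$, regarding embeddings as constant tuples. This is associative, and two embeddings compose to an embedding. If at least one of $\alpha,\beta$ is a blow-up, then $\beta\circ\alpha$ is a blow-up, with
$$d(\beta\circ\alpha)=d(\alpha)\text{ if }\alpha\text{ is a blow-up},\qquad d(\beta\circ\alpha)=d(\beta)\text{ if }\alpha\text{ is an embedding}. \tag{5}$$
To see this, let $(x,\lambda)\ne(x',\lambda')$, $u=\alpha^\lambda(x)$, $u'=\alpha^{\lambda'}(x')$.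

* If $u\ne u'$, then $\beta^\lambda(u)\ne\beta^{\lambda'}(u')$ have color $\chi(u,u')$, whether $\beta$ is an embedding or a blow-up. This is $\chi(x,x')$ if $x\ne x'$. If $x=x'$, then $\lambda\ne\lambda'$, and since $u\ne u'$, $\alpha$ is not an embedding; it is a blow-up and the color is $d(\alpha)$.
* If $u=u'$, then $\alpha$ is not a blow-up. So it is an embedding, $x=x'$ and $\lambda\ne\lambda'$. Then $\beta$ is a blow-up, and $\beta^\lambda(u)\ne\beta^{\lambda'}(u)$ have color $d(\beta)$.

*The semigroup $R$.* On the topological sum $R=T\sqcup S$ define $*$ by the same formula,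
$$\mathcal A\in(\eta*\xi)_b\iff\{\alpha:\{\beta:\beta\circ\alpha\in\mathcal A\}\in\xi_{b'}\}\in\eta_b,$$
where $\alpha$ ranges over $\mathrm{Emb}_b$ or $\mathbb E_b$ according to whether $\eta\in T$ or $\eta\in S$, similarly for $\beta$ and $\xi$, and $b'$ is the codomain of $\alpha$. On $T$ this is the old operation. We check that $\eta*\xi\in S$ if $\eta\in S$ or $\xi\in S$. Let $\bar B$ be an assignment for $b$ and $D\in\mathcal D$. For $\eta_b$-almost all $\alpha$, all points $\alpha^\lambda(x)$ lie in $B_x$, and $d(\alpha)\in D$ if $\eta\in S$. For such $\alpha$ put $B'_y=B_x$ if $y=\alpha^\lambda(x)$ for some $\lambda$ ($x$ is unique, for embeddings and for blow-ups), and $B'_y=X$ for the other $y\in b'$, an assignment for $b'$. For $\xi_{b'}$-almost all $\beta$, all $\beta^\lambda(y)$ lie in $B'_y$, and $d(\beta)\in D$ if $\xi\in S$. For such $\beta$ the blow-up $\beta\circ\alpha$ is in $\bar B$, and $d(\beta\circ\alpha)\in D$ by (5): if $\alpha$ is a blow-up, then $d(\beta\circ\alpha)=d(\alpha)\in D$; if $\alpha$ is an embedding, then $\eta\in T$, so $\xi\in S$ and $d(\beta\circ\alpha)=d(\beta)\in D$.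

Associativity follows from associativity of composition exactly as in Step 1. For fixed $\xi$, the map $\eta\mapsto\eta*\xi$ is continuous on each of the clopen parts $T$ and $S$, again as in Step 1. So $R$ is a compact Hausdorff semigroup of the kind in Ellis's theorem, $T$ is a closed subsemigroup, and $S$ is a closed two-sided ideal.

**Step 5: an idempotent $v\in S$ below $w$.** The set $S*w$ is nonempty and compact (a continuous image of $S$), is contained in $S$, and is a subsemigroup because $(a*w)*(c*w)=(a*w*c)*w$. By Ellis's theorem it contains an idempotent $u$. As $u\in S*w$ and $w*w=w$, we have $u*w=u$. Let $v=w*u\in S$. Then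
$$v*v=w*(u*w)*u=w*u*u=v,\qquad v*w=w*u*w=w*u=v,\qquad w*v=w*w*u=v.$$

**Step 6: every coordinate of $v$ is $w$.** This gives the second item on our wish list. For $\lambda<r$ let $\lambda_*:R\to T$ be the identity on $T$, and on $S$ the image under $E\mapsto\theta^\lambda$:
$$\mathcal A\in\lambda_*(\eta)_b\iff\{E\in\mathbb E_b:\theta^\lambda\in\mathcal A\}\in\eta_b.$$
If $E$ is in $\bar B$, then $\theta^\lambda(x)\in B_x$ for all $x$, so $\lambda_*(\eta)\in T$. Writing $\alpha^\lambda=\alpha$ for embeddings, both definitions read: $\mathcal A\in\lambda_*(\eta)_b$ iff for $\eta_b$-almost all $\alpha$, $\alpha^\lambda\in\mathcal A$. As $(\beta\circ\alpha)^\lambda=\beta^\lambda\circ\alpha^\lambda$,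
$$\mathcal A\in\lambda_*(\eta*\xi)_b\iff\{\alpha:\{\beta:\beta^\lambda\alpha^\lambda\in\mathcal A\}\in\xi_{b'}\}\in\eta_b\iff\mathcal A\in(\lambda_*(\eta)*\lambda_*(\xi))_b.$$
(For the second equivalence note that $\alpha$ and $\alpha^\lambda$ have the same codomain $b'$.) So $\lambda_*$ is a homomorphism. It fixes $w$. Applying it to $v*v=v$ and $v*w=w*v=v$, we see that $\lambda_*(v)$ is an idempotent of $T$ with $\lambda_*(v)\le w$. By the minimality of $w$ from Step 2,
$$\lambda_*(v)=w\quad\text{for all }\lambda<r. \tag{6}$$

**Step 7: goodness.** Let $\mathcal G'=\mathcal G\cup\{B\cap K:B\in\mathcal G\}$. It contains $X$, is closed under finite intersections, and omits $\emptyset$ by the choice of $i$. Let $\bar B'$ be an assignment for $b$ from $\mathcal G'$. For each $x$ there is $B_x\in\mathcal G$ such that $B'_x=B_x$, or $x\in K$ and $B'_x=B_x\cap K$. I claim that $v_b$-almost all $E$ are in $\bar B'$. By the definition of $S_b$, almost all $E$ are in $(B_x)_x$. If $x\in b\cap K$, then $s(x)=i$, so $\{\theta:\theta(x)\in K\}\in w_b=\lambda_*(v)_b$ by (4) and (6), that is, $\{E:\theta^\lambda(x)\in K\}\in v_b$, for each $\lambda<r$. Intersecting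 these finitely many sets proves the claim. Since also $\{E:d(E)\in D\}\in v_b$ for all $D\in\mathcal D$, the set
$$D_{b,\bar B',r}=\{d:\text{there is a }(d,r)\text{-blow-up of }b\text{ in }\bar B'\}$$
meets every $D\in\mathcal D$. As $\mathcal D$ is an ultrafilter, $D_{b,\bar B',r}\in\mathcal D$.

The number $r$ was fixed in Step 4, but $w,s,i,K,\mathcal D$ were chosen before and do not depend on it. So $D_{b,\bar B',r}\in\mathcal D$ for all $b,\bar B'$ and all $r\ge2$. There are fewer than $\mathfrak c=\mathfrak p$ such sets. Together with $C^{1-i}$ they are members of the nonprincipal ultrafilter $\mathcal D$, so they have the strong finite intersection property and an infinite pseudo-intersection $C'$. Removing finitely many points, we may take $C'\subseteq C^{1-i}$. As $C'\subseteq^*D_{b,\bar B',r}$ always, $(\mathcal G',C')$ satisfies $(*)$ and is good. $\square$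

## 7. The recursion of length $\mathfrak c$

Assume $\mathfrak p=\mathfrak c$. By recursion on $\delta<\mathfrak c$ we build good pairs $(\mathcal G_\delta,C_\delta)$ with $\mathcal G_\delta$ increasing, $|\mathcal G_\delta|\le|\delta|+\omega$, and $C_\delta$ $\subseteq^*$-decreasing. Start with $(\{X\},\omega)$, good by Lemma 4(a). At limit $\delta$ take $\bigcup_{\xi<\delta}\mathcal G_\xi$ and an infinite pseudo-intersection of the $C_\xi$, $\xi<\delta$, which exists as $|\delta|<\mathfrak p$. The pair is good by Lemma 4(c).

Fix enumerations in type $\mathfrak c$ of all partitions of $\omega$, all $Z_\delta\subseteq X$, all $h_\delta:X\to\omega$, all $D_\delta\subseteq\omega$, and all sequences $(A_j)_{j\le\omega}$ of subsets of $X$, the last with each sequence occurring cofinally often. From $\delta$ to $\delta+1$ perform the following steps one after the other, where $(\mathcal G,C)$ always denotes the current good pair. It has $|\mathcal G|<\mathfrak c$, and each use of Lemma 5 or 6 at most doubles $\mathcal G$ (or keeps it finite). Shrinking $C$ is allowed by Lemma 4(b).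

**Step 1 (selectivity).** Shrink $C$ so that it lies in one piece of the $\delta$-th partition or meets each piece in at most one point, as in the proof of Proposition 1.

**Step 2 (deciding $Z_\delta$).** Split $C$ arbitrarily into two infinite parts and apply Lemma 6 to $Z_\delta$. As $X\in\mathcal G$, this adds a set $K$ with $K\subseteq Z_\delta$ or $K\cap Z_\delta=\emptyset$.

**Step 3 (defeating $h_\delta$).** Split $C=C^0\sqcup C^1$ into infinite parts and apply Lemma 6 to $Z=h_\delta^{-1}(C^0)$. If $i=0$, then $h_\delta[K]\subseteq C^0$ and $C'\subseteq C^1$. If $i=1$, then $h_\delta[K]\cap C^0=\emptyset$ and $C'\subseteq C^0$. In both cases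
$$h_\delta[K]\cap C'=\emptyset. \tag{7}$$

**Step 4 (deciding $D_\delta$ and restricting colors).** Shrink $C$ into $D_\delta$ or into $\omega\setminus D_\delta$, and apply Lemma 5 with $B_j=B=X$. This adds $Q$ with $g(Q)\subseteq C'$, so $g(Q)\subseteq D_\delta$ or $g(Q)\subseteq\omega\setminus D_\delta$.

**Step 5 (bounding).** If the $\delta$-th sequence satisfies $A_j\in\mathcal G$ for all $j\le\omega$ and $A_j\to A_\omega$ pointwise, apply Lemma 5 to it.

The pair obtained is $(\mathcal G_{\delta+1},C_{\delta+1})$. Let
$$\mathcal G=\bigcup_{\delta<\mathfrak c}\mathcal G_\delta,\qquad \mathcal U=\{A\subseteq X:\exists B\in\mathcal G\ B\subseteq A\},\qquad \mathcal V=\{D\subseteq\omega:\exists\delta\ C_\delta\subseteq^*D\}.$$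
Every set $C'$ that is the second coordinate of the current pair at some moment belongs to $\mathcal V$, since all later $C_\xi$ satisfy $C_\xi\subseteq^*C'$.

## 8. Proof of Theorem 2

**$\mathcal U$ is an ultrafilter with base $\mathcal G$.** $\mathcal G$ is closed under finite intersections and omits $\emptyset$. By Step 2 of the recursion it contains, for every $Z\subseteq X$, a set contained in $Z$ or in $X\setminus Z$. Its members are infinite by Lemma 4(e), so $\mathcal U$ is nonprincipal.

**$\mathcal V$ is a selective ultrafilter.** It is a filter, as the $C_\delta$ are $\subseteq^*$-decreasing. It contains all cofinite sets, and its members are infinite. By Step 4 it is an ultrafilter. If no piece of the $\delta$-th partition is in $\mathcal V$, then the set $C\in\mathcal V$ obtained in Step 1 at stage $\delta$ does not lie in one piece, so it meets each piece in at most one point.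

**Proof of (i).** Let $B_j\in\mathcal G$ converge pointwise to $B\in\mathcal G$. As $\mathrm{cf}(\mathfrak c)>\omega$, all these sets lie in some $\mathcal G_\delta$. The sequence, with $B$ as its last term, is listed at some stage $\ge\delta$. Step 5 of that stage adds $Q\subseteq\bigcap_{j\in J}B_j$ with $J$ infinite, so $\bigcap_{j\in J}B_j\in\mathcal U$.

Now suppose $f:[\omega_1]^{<\omega}\to\mathcal U$ were Tukey, and let $A_\alpha=f(\{\alpha\})$. For every infinite $s\subseteq\omega_1$ the set $\{\{\alpha\}:\alpha\in s\}$ is unbounded, so no member of $\mathcal U$ is contained in all $A_\alpha$, $\alpha\in s$. Pick $B_\alpha\in\mathcal G$ with $B_\alpha\subseteq A_\alpha$. No set equals $B_\alpha$ for infinitely many $\alpha$, because it would be a member of $\mathcal U$ contained in infinitely many $A_\alpha$. So $\{B_\alpha:\alpha<\omega_1\}$ is an uncountable subset of the separable metrizable space $2^X$. It is not discrete as a subspace, since discrete subspaces of $2^X$ are countable. So some $B_\beta$ is the limit of a sequence of pairwise distinct $B_{\alpha_j}$, $j<\omega$. By what we proved, $\bigcap_{j\in J}B_{\alpha_j}\in\mathcal U$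 for some infinite $J$. This member of $\mathcal U$ is contained in $A_{\alpha_j}$ for all $j\in J$, and the $\alpha_j$ are distinct, a contradiction.

**Proof of (ii).** If $A\in\mathcal U$ and $A\supseteq B\in\mathcal G_\delta$, then $C_\delta\subseteq^*g(B)\subseteq g(A)$ by Lemma 4(e). So the monotone map $g$ maps $\mathcal U$ into $\mathcal V$. Let $D\in\mathcal V$. By Step 4 there is $Q\in\mathcal U$ with $g(Q)\subseteq D$ or $g(Q)\subseteq\omega\setminus D$. The latter is impossible, because $g(Q)\in\mathcal V$ and $\omega\setminus D\notin\mathcal V$. So $g(Q)\subseteq D$; let $Q_D=Q$. By the observation on monotone maps in Section 3, $\mathcal V\le_T\mathcal U$.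

**Proof of (iii).** Let $h:X\to\omega$. By (7) there are $K\in\mathcal U$ and $C'\in\mathcal V$ with $h[K]\cap C'=\emptyset$. Hence $h^{-1}(C')\cap K=\emptyset$, so $h^{-1}(C')\notin\mathcal U$ and $\mathcal V\ne\{D:h^{-1}(D)\in\mathcal U\}$. Thus $\mathcal V\not\le_{RK}\mathcal U$. $\blacksquare$

## 9. Failure of the P-point property, and $2^{\mathfrak c}$ many pairs

Only $\mathfrak p=\mathfrak c$ was used, so the counterexample exists under CH, MA and PFA. Property (i) for the base $\mathcal G$ is stronger than $[\omega_1]^{<\omega}\not\le_T\mathcal U$. Two further remarks follow from the same construction.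

**Remark ($\mathcal U$ is not a P-point).** That is, there are $A_n\in\mathcal U$ such that no $A\in\mathcal U$ satisfies $A\subseteq^*A_n$ for all $n$. By (ii) pick $A_n\in\mathcal U$ with $g(A_n)\subseteq\omega\setminus n$. Suppose $A\in\mathcal U$ and $A\subseteq^*A_n$ for all $n$. Take $B\in\mathcal G$ with $B\subseteq A$. By Lemma 4(e) there are $x\ne y$ in $B$ in a common block $b$; let $c=\chi(x,y)$. Apply $(*)$ and Lemma 4(d) to $b$ with $B_x=B_y=B$ and $X$ elsewhere. For a suitable $d$, infinitely many blocks carry a blow-up $(\theta^\lambda)_\lambda$ in this assignment, and then $\theta^0(x),\theta^0(y)$ is a pair of color $c$ from $B$. But $B\setminus A_{c+1}$ is finite, so all but finitely many of these pairs lie in $A_{c+1}$, which contains no pair of color $c$. This is a contradiction.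

**Remark (abundance).** Under $\mathfrak p=\mathfrak c$ there are $2^{\mathfrak c}$ pairs $(\mathcal U_f,\mathcal V_f)$ as in Theorem 2, with the $\mathcal U_f$ pairwise RK-inequivalent and the $\mathcal V_f$ pairwise RK-inequivalent. For $f\in2^{\mathfrak c}$, at the beginning of each stage $\delta$ additionally split $C_\delta$ into two infinite parts and keep the one indicated by $f(\delta)$. Make all choices, including the splitting at stage $\delta$, so that the construction up to $\delta$ depends only on $f\restriction\delta$. By Lemma 4(b) the rest of the proof is unchanged. If $f\ne f'$ first differ at $\delta$, then $\mathcal V_f$ and $\mathcal V_{f'}$ contain disjoint sets, so they are distinct. By the proof of (ii), $\mathcal V_f$ is the filter generated by $\{g(A):A\in\mathcal U_f\}$, so $\mathcal U_f$ determines $\mathcal V_f$, and distinct $f$ also give distinct $\mathcal U_f$. Each RK-class has at most $\mathfrak c$ members, since every member is the image of a fixed one under one of $\mathfrak c$ functions. So each $f$ excludes at most $\mathfrak c$ other indices. After fewer than $2^{\mathfrak c}$ indices have been selected, fewer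 than $2^{\mathfrak c}$ are excluded, and the selection can be continued recursively to length $2^{\mathfrak c}$.
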